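# Primitive ideals of $\ell_1(G)$ that are not $*$-invariant: wreath products

## 1. Group algebras, primitive ideals, good groups, wreath products

Throughout, $G$ is a group with the discrete topology.

**Definition 1 (the algebra $\ell_1(G)$).** $\ell_1(G)$ is the complex Banach space of all $f:G\to\mathbb C$ with $\|f\|_1=\sum_{g}|f(g)|<\infty$, with product and involution
$$(f*h)(g)=\sum_{s\in G}f(s)h(s^{-1}g),\qquad f^*(g)=\overline{f(g^{-1})}.$$
It is a unital Banach $*$-algebra. We write $\delta_g$ for the point mass at $g$; then $\delta_g*\delta_{g'}=\delta_{gg'}$, $\delta_g^*=\delta_{g^{-1}}$, and $\delta_e$ is the unit. For a bounded function $F$ on $G$ and $z\in\ell_1(G)$ put $\langle F,z\rangle=\sum_gF(g)z(g)$, so that $|\langle F,z\rangle|\le\|F\|_\infty\|z\|_1$.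

*Example.* For $G=\mathbb Z$, send $f$ to $\hat f(x)=\sum_mf(m)e^{imx}$. Convolution becomes pointwise multiplication, so $\ell_1(\mathbb Z)$ is the algebra of absolutely convergent Fourier series. The involution is complex conjugation: $\sum_m\overline{f(-m)}e^{imx}=\overline{\hat f(x)}$.

**Definition 2 (primitive ideal).** A primitive ideal of a unital algebra $A$ is the kernel of an algebraically irreducible representation of $A$ on a complex vector space, that is, the annihilator of a simple left $A$-module $V$.

We shall use the following standard description. If $A$ is a unital Banach algebra and $0\ne v\in V$, then $V=Av\cong A/\Lambda$, where $\Lambda=\{a:av=0\}$ is a maximal left ideal. Maximal left ideals of a unital Banach algebra are closed, so $V$ carries the quotient norm, and $\|a\xi\|\le\|a\|\,\|\xi\|$ for $a\in A$, $\xi\in V$.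

*Example.* Let $V=\mathbb C$ with every $\delta_g$ acting as $1$. The primitive ideal is $\{f:\sum_gf(g)=0\}$.

**Definition 3 (good group).** $G$ is good if every primitive ideal $M$ of $\ell_1(G)$ satisfies $M^*=M$.

*Example: abelian groups are good.* Let $G$ be abelian and $V\cong\ell_1(G)/\Lambda$ simple. Now $\Lambda$ is a closed maximal ideal, so $\ell_1(G)/\Lambda$ is a Banach algebra and a field, hence it is $\mathbb C$ by Gelfand–Mazur. Thus $V$ is one-dimensional and $\delta_g$ acts as a scalar $\zeta(g)$ with $|\zeta(g)|\le1$ and $|\zeta(g)|^{-1}=|\zeta(g^{-1})|\le1$. So $|\zeta(g)|=1$, the element $f$ acts as $\langle\zeta,f\rangle$, and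
$$\langle\zeta,f^*\rangle=\sum_g\zeta(g)\overline{f(g^{-1})}=\overline{\sum_g\zeta(g^{-1})f(g^{-1})}=\overline{\langle\zeta,f\rangle}.\tag{1}$$
Hence $f\in M$ if and only if $f^*\in M$.

**Definition 4 (restricted wreath product).** Let $H,K$ be groups, $H$ abelian and written additively. Let $H^{(K)}$ be the group of finitely supported functions $n:K\to H$, on which $K$ acts by $(k\cdot n)(x)=n(k^{-1}x)$. Then $H\wr K=H^{(K)}\rtimes K$. Its elements are written $nk$, with
$$(nk)(n'k')=(n+k\cdot n')\,kk'.$$
For $h\in H$, $x\in K$ let $h@x\in H^{(K)}$ take the value $h$ at $x$ and $0$ elsewhere.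

Since $(k\cdot(h@x))(y)=(h@x)(k^{-1}y)$, we have $k(h@x)k^{-1}=h@(kx)$. The injective homomorphism $h\mapsto h@x$ induces an isometric $*$-homomorphism $\ell_1(H)\to\ell_1(H\wr K)$, written $f\mapsto f@x$. In particular
$$(f@e)^*=f^*@e,\qquad \delta_k*(f@x)*\delta_k^{-1}=f@(kx).\tag{2}$$
Elements $f@x$ and $g@x'$ with $x\neq x'$ commute. (For non-abelian $H$ the group $H\wr K$ is defined in the same way, with $H^{(K)}$ written multiplicatively. We meet this once, in Corollary C.)

*Example.* In $(\mathbb Z/2)\wr\mathbb Z$, let $w$ be the generator $1$ of $K=\mathbb Z$. Think of $n$ as a finite set of lit lamps on a line. Then $w(1@0)w^{-1}=1@1$, and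
$$\bigl((1@0)w\bigr)^3=(1@0)\cdot w(1@0)w^{-1}\cdot w^2(1@0)w^{-2}\cdot w^3=(1@0+1@1+1@2)\,w^3 .$$
Raising to a power spreads the copies of $1@0$ over different sites. Keep this in mind.

**Facts about the radical.** Let $C$ be a unital Banach algebra. The spectral radius is $r(x)=\lim_n\|x^n\|^{1/n}=\max\{|\lambda|:\lambda\in\operatorname{Sp}(x)\}$ (for $C\ne0$), and $x$ is quasinilpotent if $r(x)=0$. The Jacobson radical of $C$ is the intersection of its primitive ideals. It is a two-sided ideal, and $1-x$ is invertible for each $x$ in it. Hence $\lambda-x=\lambda(1-x/\lambda)$ is invertible for $\lambda\neq0$, so every element of the radical is quasinilpotent.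

*Example.* In $\mathbb C[X]/(X^2)$ the only primitive ideal is $(X)$. The radical is $(X)$, and $X$ is quasinilpotent because $X^2=0$.

## 2. Is every group good? Two theorems on wreath products

The question, taken from "Banach Algebras With Large Groups Of Unitary Elements" (http://www.ugr.es/~apalacio/pdf/banach_algebras_with_large_groups_139.pdf), is this: **is every group good?** In words: if an element $u\in\ell_1(G)$ acts as zero on a simple module, must $u^*$ act as zero on it too?

The answer is no.

**Theorem A.** $\mathbb Z^6\wr\mathbb Z$ is not good.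

This group is metabelian, being an extension of an abelian group by an abelian group; it is therefore solvable and so amenable. It is generated by $\mathbb Z^6@0$ together with $w$, so it is finitely generated.

**Theorem B.** Let $H$ be an infinite abelian group and $K$ any group. Then $H\wr K$ is good if and only if $K$ is finite.

**Corollary C.** If $G$ has a quotient group that is not good, then $G$ is not good. Hence:

1. $\mathbb Z\wr\mathbb Z$ (2-generated, metabelian, amenable) is not good, and neither is any free group of rank $\ge2$.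
2. $H\wr K$ is not good whenever $H^{ab}$ and $K$ are infinite.
3. $\bigl(\bigoplus_{\mathbb N}\mathbb Z/p\bigr)\wr\bigl(\bigoplus_{\mathbb N}\mathbb Z/p\bigr)$, $p$ prime, is not good, although it is a countable locally finite $p$-group and all its finitely generated subgroups are finite, hence good.
4. Every group $G$ embeds in a non-good group, namely $G\times(\mathbb Z\wr\mathbb Z)$.

Section 3 proves that $H\wr K$ is good for finite $K$. Sections 4–6 prove Theorem A. Sections 7 and 8 upgrade its two ingredients, the group $\mathbb Z^6$ and the group $\mathbb Z$, to an arbitrary infinite abelian $H$ and an arbitrary infinite $K$. Section 9 derives the corollary.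

## 3. Virtually abelian groups are good

The natural first attempt is to prove that all groups are good by making simple modules unitary. If $\ell_1(G)$ acts on a Hilbert space with every $\delta_g$ unitary, then $f\mapsto\pi(f)$ is a $*$-homomorphism and its kernel is $*$-invariant. Here is how far this goes.

**Proposition 1.** If $G$ has an abelian normal subgroup $N$ of finite index $m$, then $G$ is good. In particular finite groups are good, and $H\wr K$ is good for $H$ abelian and $K$ finite.

*Proof.* The last sentence follows by taking $N$ trivial, respectively $N=H^{K}$, which has index $|K|$. Put $A=\ell_1(G)$ and let $V\cong A/\Lambda$ be a simple $A$-module with the quotient norm.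

**Step 1: find a polynomial identity in $A$.** Choose representatives $g_1,\dots,g_m$ of the cosets $gN$. Every $a\in A$ is uniquely $\sum_i\delta_{g_i}*a_i$ with $a_i\in\ell_1(N)$, so $A$ is a free right $\ell_1(N)$-module of rank $m$. Left multiplication by an element of $A$ commutes with the right action of $\ell_1(N)$, so it is given by an $m\times m$ matrix over the commutative ring $\ell_1(N)$. This gives a homomorphism $A\to M_m(\ell_1(N))$, injective because $a*\delta_e=a$. By the Amitsur–Levitzki theorem, $m\times m$ matrices over a commutative ring satisfy the standard identity $s_{2m}=0$, where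
$$s_{2m}(X_1,\dots,X_{2m})=\sum_{\pi}\operatorname{sgn}(\pi)X_{\pi(1)}\cdots X_{\pi(2m)} .$$
So $A$ satisfies $s_{2m}=0$.

**Step 2: the commutant of $V$ is $\mathbb C$.** Let $T\in\operatorname{End}_A(V)$ and $v=1+\Lambda$. Then $T(av)=a\,Tv$, so $\|T(av)\|\le\|a'\|\,\|Tv\|$ for every $a'\in a+\Lambda$. Taking the infimum over $a'$ shows that $T$ is bounded. By Schur's lemma $\operatorname{End}_A(V)$ is a division algebra, and it is normed as a subalgebra of $B(V)$. By Gelfand–Mazur it is $\mathbb C$ (see Bonsall–Duncan, *Complete Normed Algebras*, §25).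

**Step 3: $\dim V\le m$.** Suppose $\dim V\ge m+1$ and let $W\subset V$ be a subspace of dimension $m+1$. By Step 2 and Jacobson's density theorem, every linear map $W\to W$ is induced by some $a\in A$. So the subalgebra $\{a:aW\subset W\}$ maps onto $M_{m+1}(\mathbb C)$, which therefore satisfies $s_{2m}=0$. Consider the $2m$ matrix units
$$e_{11},\,e_{12},\,e_{22},\,e_{23},\dots,e_{mm},\,e_{m,m+1}.$$
A nonzero product of them in some order is a walk that uses each of the loops at $1,\dots,m$ and each of the arrows $i\to i+1$ exactly once. Such a walk never moves to a smaller index, so it must do the loop at $1$, the arrow to $2$, the loop at $2$, and so on. Exactly one ordering has nonzero product, namely $e_{1,m+1}$, and $s_{2m}$ of these matrices is $e_{1,m+1}\neq0$. This is a contradiction.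

**Step 4: make $V$ unitary.** Each $\delta_g$ and its inverse act as contractions, so $G$ acts by isometries of the finite-dimensional normed space $V$. The isometries of $V$ form a compact group, and the closure of the image of $G$ is a compact subgroup. Averaging any inner product over its Haar measure gives an inner product for which every $\pi(\delta_g)$ is unitary. Then $\pi(\delta_g^*)=\pi(\delta_{g^{-1}})=\pi(\delta_g)^*$, and by linearity and continuity $\pi:A\to B(V)$ is a $*$-homomorphism. Its kernel is $*$-invariant. $\square$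

Where does this stop for general $G$? Only at Step 3. On an infinite-dimensional $V=A/\Lambda$, the group still acts by isometries of a Banach space, but there is no compact group to average over, and no inner product to relate $f$ with $f^*$. So we turn around and try to construct a primitive ideal that contains some $u$ but not $u^*$.

## 4. One-sided differentiation on the dual group, and two obstacles

Let us look for the asymmetry between $u$ and $u^*$ in an abelian group $H$, where $*$ is complex conjugation of $\hat f$. Primitive ideals of $\ell_1(H)$ are self-adjoint, but closed ideals might not be. Analysis offers a natural gadget. The operator $\partial_{\bar z}$ evaluated at $0$ kills every multiple $z\,g(z)$ of the function $z$, but it does not kill $\bar z$. Here it is on $\mathbb Z^2$.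

*Example (almost what we want).* Let $F(x,y)=\sin x+i\sin y=\hat f$, where $f$ is supported on four points:
$$f(1,0)=\tfrac1{2i},\quad f(-1,0)=-\tfrac1{2i},\quad f(0,1)=\tfrac12,\quad f(0,-1)=-\tfrac12 .$$
Let $q(m,n)=(\partial_x+i\partial_y)e^{i(mx+ny)}\big|_{0}=im-n$. Then
$$\sum_hf(h)\,q\bigl((m,n)+h\bigr)=\tfrac1{2i}\cdot2i+\tfrac12\bigl(-(n+1)+(n-1)\bigr)=1-1=0\quad\text{for all }(m,n).$$
On the other hand $f^*(\pm1,0)=f(\pm1,0)$ and $f^*(0,\pm1)=-f(0,\pm1)$, so
$$\sum_hq(h)f^*(h)=\tfrac1{2i}\cdot2i+\bigl(-\tfrac12\bigr)(-1)+\tfrac12\cdot1=1+1=2 .$$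
Thus $q$ kills every translate of $f$ but not $f^*$.

**Obstacle 1: boundedness.** The function $q(m,n)=im-n$ is unbounded, so it defines no continuous functional on $\ell_1(\mathbb Z^2)$. We need a bounded $p$ with the same algebra. The following definition records what we need.

**Definition 5 (asymmetric triple).** Let $H$ be abelian. An asymmetric triple for $H$ is $(f,p,\zeta)$ with $f\in\ell_1(H)$, $p:H\to\mathbb C$ with $|p|\le1$, and $\zeta:H\to\mathbb T$ a homomorphism, such that

* (T1) $\sum_hf(h)p(m+h)=0$ for all $m\in H$;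
* (T2) $\langle\zeta,f\rangle=0$;
* (T3) $c:=\langle p,f^*\rangle\neq0$.

If (T1) and (T3) hold with a merely bounded $p$, we rescale $p$. By (1), (T2) implies $\langle\zeta,f^*\rangle=0$ as well. The sum in (T1) is $\langle p,\delta_m*f\rangle$, so (T1) and (T3) say that $p$ annihilates the closed ideal generated by $f$ but not $f^*$.

*Examples.* In the example above, with $\zeta=1$, everything holds except that $q$ is unbounded. A finite $H$ has no asymmetric triple. Indeed, let $k$ be the function on the finite dual group equal to $\overline{\hat f}/\hat f$ where $\hat f\ne0$ and to $0$ elsewhere. Then $k=\hat g$ for some $g$, so $f^*=g*f$ and $\langle p,f^*\rangle=\sum_mg(m)\langle p,\delta_m*f\rangle=0$ by (T1). A genuine triple, on $\mathbb Z^6$, comes in Section 6.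

**Obstacle 2: quasinilpotence.** Suppose we have a triple, and let $J_0$ be the closed ideal of $\ell_1(H)$ generated by $f$. Then $f^*\notin J_0$, but no primitive ideal contains $f$ and omits $f^*$, because $H$ is good. More precisely, every primitive ideal of $\ell_1(H)/J_0$ pulls back to a primitive ideal containing $f$, hence containing $f^*$. So $f^*+J_0$ lies in the radical of $\ell_1(H)/J_0$ and is quasinilpotent. The gadget shows why: one derivative does not see squares. With $F=\sin x+i\sin y$,
$$(\partial_x+i\partial_y)(\overline F^{\,2})=2\,\overline F\,(\partial_x+i\partial_y)\overline F=0\quad\text{at }0 .$$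

**How a wreath product removes Obstacle 2.** Powers of $f^*$ die because all the factors sit at the same place. In $H\wr K$ we can multiply copies of $f^*$ sitting at different sites of $K$, as in the lamplighter computation, and apply one copy of $p$ at each site. Each site then contributes $\langle p,f^*\rangle=c$, so $n$ factors contribute $c^n$, which is exponential decay at worst. This is what a positive spectral radius needs. At the infinitely many sites not in use we need a factor that is $1$ at $0\in H$ and still annihilates the ideal of $f$; this is the role of $\zeta$.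

## 5. Product functionals on $H\wr K$ and a spectral criterion

Let $(f,p,\zeta)$ be an asymmetric triple for $H$, let $K$ be a group, $G=H\wr K$, and let $J$ be the closed two-sided ideal of $\ell_1(G)$ generated by $f@e$. For a finite set $S\subset K$ and $y\in K$ define
$$F_{S,y}(nk)=\begin{cases}\displaystyle\prod_{x\in S}p(n(x))\prod_{x\notin S}\zeta(n(x)),&k=y,\\[2mm]0,&k\neq y.\end{cases}$$
Only finitely many factors differ from $1$, since $\zeta(0)=1$ and $n$ has finite support. Clearly $|F_{S,y}|\le1$.

*Example.* For $K=\mathbb Z$, $S=\{0\}$, $y=0$: $F_{S,y}(n)=p(n(0))\prod_{x\ne0}\zeta(n(x))$ on $H^{(\mathbb Z)}$, and $0$ elsewhere.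

**Lemma 2.** $F_{S,y}$ annihilates $J$. Hence $|\langle F_{S,y},z\rangle|\le\|z+J\|$ for all $z\in\ell_1(G)$.

*Proof.* Finitely supported elements are dense in $\ell_1(G)$, so $J$ is the closed linear span of the elements $\delta_g*(f@e)*\delta_{g'}$. Let $g=nk$, $g'=n'k'$ and $n''=n+k\cdot n'$. Then
$$g\,(h@e)\,g'=(n+h@k)\,k\,n'k'=(n''+h@k)\,kk' .$$
If $kk'\ne y$, then $F_{S,y}$ vanishes at all these points. If $kk'=y$, only the coordinate at the site $k$ depends on $h$. So, as a function of $h$, $F_{S,y}(g(h@e)g')$ is a constant times $p(n''(k)+h)$ if $k\in S$, and a constant times $\zeta(n''(k))\zeta(h)$ if $k\notin S$. Multiplying by $f(h)$ and summing over $h$ gives $0$, by (T1) in the first case and (T2) in the second. So $F_{S,y}$ annihilates $J$.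

For $j\in J$ we get $|\langle F_{S,y},z\rangle|=|\langle F_{S,y},z-j\rangle|\le\|z-j\|_1$; take the infimum over $j$. $\square$

**Evaluating on products.** Let $x_1,\dots,x_r\in K$ be distinct and $g_1,\dots,g_r\in\ell_1(H)$. Since
$$(g_1@x_1)*\cdots*(g_r@x_r)*\delta_y=\sum_{h_1,\dots,h_r}g_1(h_1)\cdots g_r(h_r)\,\delta_{(h_1@x_1+\cdots+h_r@x_r)\,y}$$
converges absolutely, the sum of the values of $F_{S,y}$ factors:
$$\langle F_{S,y},(g_1@x_1)*\cdots*(g_r@x_r)*\delta_y\rangle=\prod_{i:\,x_i\in S}\langle p,g_i\rangle\prod_{i:\,x_i\notin S}\langle\zeta,g_i\rangle\prod_{x\in S\setminus\{x_1,\dots,x_r\}}p(0).\tag{3}$$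

**Lemma 3.** Put $a=f^*@e$. If for some $b\in\ell_1(G)$ the element $a*b+J$ of $\ell_1(G)/J$ has positive spectral radius, then there is a primitive ideal $M$ of $\ell_1(G)$ with $f@e\in M$ and $(f@e)^*\notin M$. So $M^*\ne M$ and $G$ is not good.

*Proof.* $C=\ell_1(G)/J$ is a unital Banach algebra, nonzero by hypothesis. If $a+J$ were in its Jacobson radical, then so would be $a*b+J$, since the radical is an ideal; but radical elements are quasinilpotent, a contradiction. So some primitive ideal of $C$, the annihilator of a simple $C$-module $V$, omits $a+J$. Viewed as an $\ell_1(G)$-module, $V$ is still simple. Its annihilator $M$ in $\ell_1(G)$ contains $J\ni f@e$ and omits $a=(f@e)^*$, where we used (2). If $M^*=M$ held, $f@e\in M$ would give $(f@e)^*\in M$. $\square$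

The freedom to choose $b$ matters. On its own $a+J$ is quasinilpotent in $C$: $f^*+J_0$ is quasinilpotent in $\ell_1(H)/J_0$ by Section 4, and $g+J_0\mapsto g@e+J$ is a contractive homomorphism into $C$. We need a $b$ that moves from site to site.

## 6. Spheres instead of points: $\mathbb Z^6\wr\mathbb Z$ is not good

To overcome Obstacle 1 we smear the derivative out over a sphere. Differentiation costs a factor $|m|$; the Fourier transform of the surface measure of $S^2\subset\mathbb R^3$ decays like $1/|m|$, which pays exactly for it. We need two real coordinates to form "$z$" and use one copy of $\mathbb R^3$ for each. This is why $6$ appears.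

**Proposition 4.** $\mathbb Z^6=\mathbb Z^3\times\mathbb Z^3$ has an asymmetric triple with $c=1$.

*Proof.* For $f\in\ell_1(\mathbb Z^6)$ let $\hat f(x,y)=\sum f(m,n)e^{i(m\cdot x+n\cdot y)}$, a function on $\mathbb R^3\times\mathbb R^3$ that is $2\pi$-periodic in each variable. Then $\widehat{f^*}=\overline{\hat f}$.

**Step 1: a bounded function $q$ that differentiates.** Let $\sigma$ be the normalized surface measure on $S^2$. The projection of $\sigma$ to an axis is uniform on $[-1,1]$, so for $r>0$ and $m\ne0$
$$\int_{S^2}e^{irm\cdot\omega}d\sigma(\omega)=\frac12\int_{-1}^1e^{ir|m|t}\,dt=\frac{\sin(r|m|)}{r|m|} .$$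
Put
$$s(m)=\int e^{im\cdot\omega}d\sigma=\frac{\sin|m|}{|m|},\qquad d(m)=\frac d{dr}\Big|_{r=1}\int e^{irm\cdot\omega}d\sigma=\cos|m|-\frac{\sin|m|}{|m|},$$
with $s(0)=1$ and $d(0)=0$. So $|s|\le1$, $|d|\le2$, and
$$q(m,n)=d(m)s(n)+i\,s(m)d(n)\quad\text{satisfies}\quad|q|\le4 .$$

**Step 2: identify $\langle q,\cdot\rangle$ as an average of a first-order operator.** Let $L=x\cdot\nabla_x+i\,y\cdot\nabla_y$. Then
$$Le^{i(m\cdot x+n\cdot y)}=\bigl(im\cdot x+i\cdot in\cdot y\bigr)e^{i(m\cdot x+n\cdot y)} .$$
Differentiating under the integral sign, $\int im\cdot\omega\,e^{im\cdot\omega}d\sigma=d(m)$. Hence the integral of $Le^{i(m\cdot x+n\cdot y)}$ over $S^2\times S^2$ is $d(m)s(n)+is(m)d(n)=q(m,n)$. If $\hat g$ is smooth, then its Fourier series and those of its first derivatives converge absolutely and uniformly, so we may sum: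
$$\langle q,g\rangle=\iint_{S^2\times S^2}(L\hat g)\,d\sigma\,d\sigma .\tag{4}$$

**Step 3: choose $f$.** The sphere lies in the open cube $(-\pi,\pi)^3$. Choose a real $\chi\in C_c^\infty((-\pi,\pi)^3)$ with $\chi=1$ near $S^2$, and let $\rho$ be the $2\pi$-periodization of $\chi(x)(|x|^2-1)$. Let $F(x,y)=\rho(x)+i\rho(y)$. This is smooth and periodic, so $F=\hat f$ with $f\in\ell_1(\mathbb Z^6)$. Near $S^2$ we have $\rho(x)=|x|^2-1$, so on $S^2$ we have $\rho=0$ and $x\cdot\nabla\rho=2|x|^2=2$. Therefore on $S^2\times S^2$
$$F=\overline F=0,\qquad LF=2+i\cdot i\cdot2=0,\qquad L\overline F=2+i\cdot(-i)\cdot2=4 .$$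

**Step 4: verify the axioms.** For (T1), let $m\in\mathbb Z^6$ and $e_m(x,y)=e^{im\cdot(x,y)}$, so $\widehat{\delta_m*f}=e_mF$. On $S^2\times S^2$ we have $L(e_mF)=F\,Le_m+e_m\,LF=0$, so by (4) $\sum_hf(h)q(m+h)=\langle q,\delta_m*f\rangle=0$. For (T2), pick any $(x_0,y_0)\in S^2\times S^2$ and let $\zeta(m,n)=e^{i(m\cdot x_0+n\cdot y_0)}$; then $\langle\zeta,f\rangle=F(x_0,y_0)=0$. For (T3), $\langle q,f^*\rangle=\iint L\overline F\,d\sigma\,d\sigma=4$. So $(f,q/4,\zeta)$ is an asymmetric triple with $c=1$. $\square$

Obstacle 2 is visible here too: $L(\overline F^{\,2})=2\overline F\,L\overline F=0$ on $S^2\times S^2$, so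
$$\langle q,f^* * f^*\rangle=0.\tag{5}$$

*Proof of Theorem A.* Let $H=\mathbb Z^6$ with this triple, $K=\mathbb Z$, $G=H\wr K$. Let $w\in G$ be the element of $K$ corresponding to $1$, and let $a=f^*@0$. (Here $0$ is the identity of $K$.) By (2),
$$(a*\delta_w)^n=a*(\delta_w*a*\delta_w^{-1})*\cdots*(\delta_{w}^{n-1}*a*\delta_w^{-(n-1)})*\delta_{w^n}=(f^*@0)*(f^*@1)*\cdots*(f^*@(n-1))*\delta_{w^n}.$$
The sites are distinct. Take $S=\{0,\dots,n-1\}$ and $y=w^n$. By (3), $\langle F_{S,y},(a*\delta_w)^n\rangle=\langle p,f^*\rangle^n=c^n$, so by Lemma 2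
$$\|(a*\delta_w)^n+J\|\ge|c|^n\quad(n\ge1).$$
So $a*\delta_w+J$ has spectral radius at least $|c|>0$, and Lemma 3 with $b=\delta_w$ applies. $\blacksquare$

For Theorem B two things remain: a triple on every infinite abelian $H$, and a substitute for $w$ when $K$ is infinite but perhaps has no element of infinite order.

## 7. An asymmetric triple on every infinite abelian group

Let $H$ be an infinite abelian group. There are no spheres in the dual of, say, $\bigoplus_{\mathbb N}\mathbb Z/2$. Instead we build two real functions $\varphi,\psi$ on the dual group whose joint distribution has a smooth density. Then we differentiate by $\partial_{\bar z}$ in the plane of values $(\varphi,\psi)$, at a point $(\alpha,\beta)$, and take $F=(\varphi-\alpha)+i(\psi-\beta)$ for "$z$". Boundedness of $p$ will follow from fast decay of Fourier coefficients of $e^{i(u\varphi+v\psi)}$, and producing this decay is the work. (The existence of non-self-adjoint closed ideals here is classical; see Rudin, *Fourier Analysis on Groups*, §7.7. We prove everything we need.)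

**Notation.** Let $\Gamma=\hat H$, a compact group with normalized Haar measure, and $\chi_h(\gamma)=\gamma(h)$. The $\chi_h$ are orthonormal. Let $A(\Gamma)=\{\hat f=\sum_hf(h)\chi_h:f\in\ell_1(H)\}$ with $\|\hat f\|_A=\|f\|_1$. This is a Banach algebra under pointwise multiplication, isomorphic to $\ell_1(H)$, with $\widehat{f^*}=\overline{\hat f}$. The numbers $f(h)=\int_\Gamma\hat f\,\overline{\chi_h}$ are the coefficients of $g=\hat f$; we put $\|g\|_{PM}=\sup_h|f(h)|$ and let $\operatorname{spec}g$ be the support of $f$. Since the coefficients of a product are a convolution,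
$$\|gk\|_{PM}\le\|g\|_A\|k\|_{PM},\qquad\|g\|_{PM}\le\min(\|g\|_\infty,\|g\|_A).\tag{6}$$
*Example.* For $H=\mathbb Z$ and $g(x)=\cos x$: $\|g\|_A=1$, $\|g\|_{PM}=\frac12$, $\operatorname{spec}g=\{1,-1\}$.

**Theorem 5.** Every infinite abelian group $H$ has an asymmetric triple.

The plan is to take $\varphi,\psi$ as sums of small multiples of $r_j=\operatorname{Re}\chi_{h_j}$, with $h_j$ so "independent" that the $PM$-norm of a product $\prod e^{it_jr_j}$ is nearly the product of the $PM$-norms. Each factor is slightly less than $1$, and many factors give decay.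

**Step 1: elements $h$ whose small multiples avoid a given finite set.**

*Recall (B. H. Neumann's lemma on coverings by finitely many cosets).* If an abelian group $H$ is a finite union of cosets of subgroups $H_1,\dots,H_s$, then some $H_i$ has finite index. *Proof.* Induct on the number $s$ of distinct subgroups; $s=1$ is clear. For $s>1$, if all cosets of $H_s$ occur in the union, then $H_s$ has finite index. Otherwise some coset $x+H_s$ does not occur. It is disjoint from the cosets of $H_s$ that occur, so it is covered by finitely many cosets of $H_1,\dots,H_{s-1}$. By translation so is every coset of $H_s$. So $H$ is a finite union of cosets of $H_1,\dots,H_{s-1}$, and induction applies. $\square$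

**Lemma 6.** For $P\subset H$ finite and $L\ge1$ there is $h\ne0$ in $H$ such that $|n|\le L$ and $nh\in P$ imply $nh=0$.

*Examples.* In $\mathbb Z$ any $h>\max_{q\in P}|q|$ works. In $\bigoplus_{\mathbb N}\mathbb Z/2$ any nonzero $h\notin P$ works, since $nh\in\{0,h\}$.

*Proof.* Enlarging $P$, assume $P=-P$. Suppose no such $h$ exists. Then for each $h\neq0$ there is $n$ with $|n|\le L$ and $nh\in P\setminus\{0\}$. Here $n\ne0$, and replacing $n$ by $-n$ if necessary we may take $1\le n\le L$. So $H$ is the union of $\{0\}$ and the sets $\{h:nh=q\}$ with $1\le n\le L$, $q\in P\setminus\{0\}$. Each of these is empty or a coset of $H[n]=\{h:nh=0\}$. Since $H$ is infinite, $\{0\}$ has infinite index. By Neumann's lemma some $H[n]$ has finite index, so $H[n]$ is infinite, and $n\ge2$.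

Multiplication by $r$ maps $H[rt]$ into $H[t]$ with kernel $H[r]$, so $|H[rt]|\le|H[r]|\,|H[t]|$. Hence if $H[\ell]$ were finite for all primes $\ell\mid n$, then $H[n]$ would be finite. So $V=H[\ell]$ is infinite for some prime $\ell$. The subgroup $\langle V\cap P\rangle$ is finite, being a finitely generated group of exponent dividing $\ell$. Pick $h\in V$ outside it; then $h\ne0$. If $|n|\le L$, $nh\in P$ and $nh\ne0$, then $nh\in V\cap P$ and $\ell\nmid n$, so $h$ is a multiple of $nh$ and $h\in\langle V\cap P\rangle$, which is false. So $h$ has the required property after all, contradicting the assumption. $\square$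

**Step 2: one factor.**

**Lemma 7.** For $h\ne0$, $r=\operatorname{Re}\chi_h$ and $|t|\le\frac14$: $\|e^{itr}\|_{PM}\le1-t^2/8$.

*Proof.* We have $r=\frac12(\chi_h+\chi_{-h})$, so $\|r\|_A\le1$, and $\int r=0$. Further $\kappa=\int r^2$ equals $1$ if $2h=0$ and $\frac12$ otherwise. By Taylor's formula the $0$-th coefficient is $\int e^{itr}=1-\kappa t^2/2+\epsilon$ with $|\epsilon|\le|t|^3/6$. Its modulus is at most $1-t^2/4+|t|^3/6\le1-t^2/8$, because $|t|/6\le\frac1{24}<\frac18$. Every other coefficient of $e^{itr}$ is a coefficient of $e^{itr}-1$, so it is at most $\|e^{itr}-1\|_A\le e^{1/4}-1<\frac12\le1-t^2/8$. $\square$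

**Step 3: choose the $h_j$ inductively, nearly independent.** For $(u,v)\in\mathbb R^2$ let
$$t_j=uj^{-2}\ (j\text{ odd}),\qquad t_j=vj^{-2}\ (j\text{ even}).$$
We choose $h_1,h_2,\dots\ne0$, put $r_j=\operatorname{Re}\chi_{h_j}$, $g_0=1$ and $g_j=\exp\bigl(i\sum_{l\le j}t_lr_l\bigr)$ (a function of $(u,v)$ with values in $A(\Gamma)$), such that
$$\|g_j\|_{PM}\le(1+2^{-j})(1-t_j^2/8)\,\|g_{j-1}\|_{PM}\quad\text{whenever }\max(|u|,|v|)\le j^2/4.\tag{7}$$

Suppose $h_1,\dots,h_{j-1}$ are chosen. Let $D=\{\max(|u|,|v|)\le j^2/4\}$; on $D$ we have $|t_j|\le\frac14$. The map $(u,v)\mapsto g_{j-1}\in A(\Gamma)$ is continuous, and $g_{j-1}$ is a unimodular function, so it is never $0$. Hence $\delta=\min_D\|g_{j-1}\|_{PM}>0$, and $\|g_{j-1}\|_{PM}\le\|g_{j-1}\|_\infty=1$. Fix $\eta>0$ with $3\eta\le2^{-j-1}\delta$.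

*Truncate $g_{j-1}$.* The set $\{g_{j-1}:(u,v)\in D\}$ is compact in $A(\Gamma)\cong\ell_1(H)$. So there is a finite $P\subset H$ such that on $D$ we have $g_{j-1}=g'+g''$, where $g'$ is obtained by restricting the coefficients to $P$ and $\|g''\|_A\le\eta$. Then $\|g'\|_{PM}\le\|g_{j-1}\|_{PM}\le1$.

*Truncate the new factor.* Choose $L\ge1$ with $\sum_{m>L}4^{-m}/m!\le\eta$. For any $h$, $r=\operatorname{Re}\chi_h$ and $|t|\le\frac14$, write $e^{itr}=E+R$ with $E=\sum_{m\le L}(itr)^m/m!$. Then $\|R\|_A\le\eta$ and $\operatorname{spec}E\subset\{nh:|n|\le L\}$.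

*Choose $h_j$.* Let $h=h_j\ne0$ be given by Lemma 6 for the finite set $P-P$ and the bound $2L$. If $p+nh=p'+n'h$ with $p,p'\in P$ and $|n|,|n'|\le L$, then $(n'-n)h=p-p'\in P-P$ and $|n'-n|\le2L$, so $(n'-n)h=0$; that is, $nh=n'h$ and $p=p'$. So each element of $H$ has at most one representation as an element of $P$ plus an element of $\{nh:|n|\le L\}$. Hence each coefficient of $g'E$ is either $0$ or a single product of a coefficient of $g'$ and one of $E$. With $t=t_j$, $r=r_j$ and Lemma 7,
$$\|g'E\|_{PM}\le\|g'\|_{PM}\|E\|_{PM}\le\|g_{j-1}\|_{PM}\,(1-t_j^2/8+\eta).$$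

*Collect.* From $g_j=g_{j-1}e^{it_jr_j}=g'E+g'R+g''e^{it_jr_j}$ and (6), with $\|g'\|_{PM}\le1$ and $\|e^{it_jr_j}\|_{PM}\le1$,
$$\|g_j\|_{PM}\le\|g_{j-1}\|_{PM}(1-t_j^2/8+\eta)+2\eta\le\|g_{j-1}\|_{PM}(1-t_j^2/8)+3\eta .$$
On $D$ we have $3\eta\le2^{-j}\cdot\frac12\cdot\delta\le2^{-j}(1-t_j^2/8)\|g_{j-1}\|_{PM}$, which gives (7).

Now let
$$\varphi=\sum_{j\text{ odd}}j^{-2}r_j,\qquad\psi=\sum_{j\text{ even}}j^{-2}r_j .$$
These series converge in $A(\Gamma)$, and $\varphi,\psi$ are real.

**Step 4: decay.** This is where many factors slightly below $1$ pay off.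

**Lemma 8.** With $U=\max(|u|,|v|)\ge1$ and $c_0=7^{-4}/8$: $\ \|e^{i(u\varphi+v\psi)}\|_{PM}\le e^2e^{-c_0\sqrt U}$.

*Proof.* Let $j_0=\lceil2\sqrt U\rceil$, so $2\sqrt U\le j_0\le3\sqrt U$, and let $k=\max(\lceil U\rceil,2j_0+1)$. For $j\ge j_0$ we have $j^2/4\ge U$, so (7) applies at $(u,v)$. Using (7) for $j_0\le j\le k$, $\|g_{j_0-1}\|_{PM}\le1$, $\prod_{j\ge1}(1+2^{-j})\le e$ and $1-x\le e^{-x}$, we get
$$\|g_k\|_{PM}\le e\,\exp\Bigl(-\frac18\sum_{j_0\le j\le2j_0+1}t_j^2\Bigr).$$
Among these $j_0+2$ consecutive integers at least $j_0/2\ge\sqrt U$ have the parity for which $|t_j|=Uj^{-2}$ (odd if $U=|u|$, even otherwise). For them $2j_0+1\le6\sqrt U+1\le7\sqrt U$ gives $t_j^2\ge U^2(7\sqrt U)^{-4}=7^{-4}$. So $\|g_k\|_{PM}\le e\,e^{-c_0\sqrt U}$.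

The remaining factor satisfies
$$\Bigl\|\exp\Bigl(i\sum_{j>k}t_jr_j\Bigr)\Bigr\|_A\le\exp\Bigl(U\sum_{j>k}j^{-2}\Bigr)\le e^{U/k}\le e .$$
Multiply, using (6). $\square$

**Step 5: a density, and the point $(\alpha,\beta)$.** For $g\in A(\Gamma)$ let
$$W_g(u,v)=\int_\Gamma g\,e^{i(u\varphi+v\psi)} .$$
This is the $0$-th coefficient of a product, so by (6)
$$|W_g(u,v)|\le\|g\|_A\,\|e^{i(u\varphi+v\psi)}\|_{PM},\tag{8}$$
which decays at least like $e^{-c_0\sqrt U}$. Since $\varphi,\psi$ are bounded, we may differentiate under the integral: $W_g$ is smooth with $\partial_uW_g=iW_{\varphi g}$ and $\partial_vW_g=iW_{\psi g}$. As $\varphi g,\psi g\in A(\Gamma)$, the derivatives decay in the same way.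

$W_1$ is the characteristic function of the law $\nu$ of $(\varphi,\psi)$ under Haar measure, and $W_1\in L^1(\mathbb R^2)$. By Fourier inversion $\nu$ has the continuous density $\varrho(x,y)=(2\pi)^{-2}\iint W_1e^{-i(ux+vy)}du\,dv$. Since $\varrho\ge0$ has integral $1$, we can choose $(\alpha,\beta)$ with $\varrho(\alpha,\beta)>0$. Then $(\alpha,\beta)\in\operatorname{supp}\nu$, which is contained in the compact set $(\varphi,\psi)(\Gamma)$. So there is $\gamma_0\in\Gamma$ with $\varphi(\gamma_0)=\alpha$ and $\psi(\gamma_0)=\beta$.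

**Step 6: the functional "$\partial_{\bar z}$ at $(\alpha,\beta)$".** Put
$$V_g=W_g\,e^{-i(u\alpha+v\beta)},\qquad Q(g)=\iint(u+iv)V_g\,du\,dv,\qquad F=(\varphi-\alpha)+i(\psi-\beta)\in A(\Gamma).$$
By (8), Lemma 8 for $U\ge1$ and the trivial bound $\|e^{i(u\varphi+v\psi)}\|_{PM}\le1$ for $U<1$, $Q$ is a bounded functional on $A(\Gamma)$.

Here is why it should work. The push-forward of $g\,d\gamma$ under $(\varphi,\psi)$ has the density $\varrho_g(x,y)=(2\pi)^{-2}\iint W_ge^{-i(ux+vy)}du\,dv$. Differentiating, $Q(g)=i(2\pi)^2(\partial_x+i\partial_y)\varrho_g(\alpha,\beta)$. Multiplying $g$ by $F$ multiplies $\varrho_g$ by $z-z_0$, where $z=x+iy$, $z_0=\alpha+i\beta$, and $\partial_{\bar z}$ of $(z-z_0)\varrho_g$ vanishes at $z_0$, while $\partial_{\bar z}$ of $\overline{(z-z_0)}\varrho_g$ at $z_0$ is $\varrho_g(\alpha,\beta)$. Now the verification, on the Fourier side. Differentiating $V_g=\int_\Gamma g\,e^{i(u(\varphi-\alpha)+v(\psi-\beta))}$ gives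
$$V_{(\varphi-\alpha)g}=-i\partial_uV_g,\qquad V_{(\psi-\beta)g}=-i\partial_vV_g .$$
So $V_{Fg}=(-i\partial_u+\partial_v)V_g$ and $V_{\overline F}=(-i\partial_u-\partial_v)V_1$. All functions involved decay like $e^{-c_0\sqrt U}$, so we may integrate by parts without boundary terms. For all $g\in A(\Gamma)$,
$$Q(Fg)=\iint(u+iv)(-i\partial_u+\partial_v)V_g=-\iint(-i+i)V_g=0,$$
$$Q(\overline F)=\iint(u+iv)(-i\partial_u-\partial_v)V_1=-\iint(-i-i)V_1=2i\iint V_1=2i(2\pi)^2\varrho(\alpha,\beta)\neq0 .$$

**Step 7: read off the triple.** Let $\hat f=F$, $p(h)=Q(\chi_h)$ and $\zeta(h)=\gamma_0(h)$. Since $\|\chi_h\|_A=1$, $p$ is bounded. Since $Q$ is bounded and linear, $\langle p,g\rangle=Q(\hat g)$ for $g\in\ell_1(H)$. Hence $\sum_hf(h)p(m+h)=Q(F\chi_m)=0$, which is (T1). Also $\langle\zeta,f\rangle=F(\gamma_0)=0$, which is (T2), and $\langle p,f^*\rangle=Q(\overline F)\ne0$, which is (T3). After rescaling $p$, $(f,p,\zeta)$ is an asymmetric triple. This proves Theorem 5. $\square$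

## 8. Infinite $K$: self-avoiding paths and non-cancellation

Let $H$ be infinite abelian with an asymmetric triple, and let $K$ be infinite. If $K$ has an element $w$ of infinite order, the argument of Section 6 works verbatim with the sites $e,w,\dots,w^{n-1}$. If $K$ is a torsion group and $w$ has order $r$, the factor number $r+1$ of $(a*\delta_w)^{r+1}$ lands again at the site $e$. That site then carries $f^* * f^*$, which $p$ need not see: by (5), $\langle p,f^* * f^*\rangle=0$ for the triple of Section 6. So the lower bound is lost.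

No single group element will do, so we take for $b$ an infinite positive combination of group elements. Then $(a*b)^n$ is a sum over all words $k_1\cdots k_n$. Two things must be arranged: some word visits $n$ distinct sites with weight not smaller than exponential in $n$, and the other words cannot cancel it.

**Step 1: normalize $p(0)=0$.** This will kill words that miss a site of $S$. Replace $p$ by a positive multiple of $p-p(0)\zeta$, small enough to be bounded by $1$. Its value at $0$ is $0$. (T1) persists because $\sum_hf(h)\zeta(m+h)=\zeta(m)\langle\zeta,f\rangle=0$; (T3) persists because $\langle\zeta,f^*\rangle=0$; and (T2) does not involve $p$. So we assume $p(0)=0$.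

**Step 2: find one heavy self-avoiding word.**

**Lemma 9.** For an infinite group $K$ there is $b\in\ell_1(K)$, $b\ge0$, such that for every $n=2^j$ $(j\ge1)$ there are $k_1,\dots,k_n\in K$ for which the elements $x_i=k_1\cdots k_i$ $(0\le i<n,\ x_0=e)$ are pairwise distinct and $\prod_{i=1}^nb(k_i)\ge4^{-n}$.

*Proof.* We construct finite sequences $\gamma_j$ of $2^j$ distinct elements of $K$, starting at $e$. Let $\gamma_0=(e)$. Given $\gamma_{j-1}$ with set of terms $V_{j-1}$ and last term $z$, choose $\tau_j\in K\setminus V_{j-1}V_{j-1}^{-1}$, which is possible since $K$ is infinite. Then $\tau_jV_{j-1}\cap V_{j-1}=\emptyset$. Let $\gamma_j$ be $\gamma_{j-1}$ followed by $\tau_j\gamma_{j-1}$; its $2^j$ terms are distinct.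

The step from a term $x$ to the next term $x'$ is right multiplication by $x^{-1}x'$, and this does not change under left translation by $\tau_j$. So the steps of $\gamma_j$ are those of $\gamma_{j-1}$, occurring twice, and one connecting step $s_j=z^{-1}\tau_j$. Hence in $\gamma_j$ the step $s_i$ introduced at level $i\le j$ occurs $2^{j-i}$ times.

Let $b=\sum_{j\ge1}2^{-j}\delta_{s_j}$, so $b(s_i)\ge2^{-i}$ for all $i$. For $n=2^j$ let $k_1,\dots,k_{n-1}$ be the successive steps of $\gamma_j$, so that $(x_0,\dots,x_{n-1})=\gamma_j$, and let $k_n=s_1$, with $b(k_n)\ge\frac12$. Using $\sum_{i=1}^ji\,2^{j-i}=2^{j+1}-j-2=2n-j-2$, we get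
$$\prod_{i=1}^nb(k_i)\ge2^{-(2n-j-2)}\cdot\tfrac12=2^{-(2n-j-1)}\ge4^{-n}.\qquad\square$$

*Example.* Let $K=\bigoplus_{\mathbb N}\mathbb Z/2$ with basis $\varepsilon_1,\varepsilon_2,\dots$, $\tau_1=\varepsilon_1$, $\tau_2=\varepsilon_2$. Then $\gamma_2=(0,\varepsilon_1,\varepsilon_2,\varepsilon_1+\varepsilon_2)$, $s_1=\varepsilon_1$, $s_2=\varepsilon_1+\varepsilon_2$, and the steps of $\gamma_2$ are $s_1,s_2,s_1$.

**Step 3: expand the power.** Take $b$ from Lemma 9, viewed in $\ell_1(K)\subset\ell_1(G)$ with $G=H\wr K$, and $a=f^*@e$. Moving all $\delta_{k_i}$ to the right by (2),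
$$(a*b)^n=\sum_{k_1,\dots,k_n}b(k_1)\cdots b(k_n)\,(f^*@x_0)*(f^*@x_1)*\cdots*(f^*@x_{n-1})*\delta_{x_n},\qquad x_i=k_1\cdots k_i .$$
The sum converges absolutely.

**Step 4: test with $F_{S,y}$ for the heavy word; nothing cancels.** Fix $n=2^j$ and a word $(k_1,\dots,k_n)$ as in Lemma 9. Let $S=\{x_0,\dots,x_{n-1}\}$, so $|S|=n$, and $y=x_n$. Take the term of an arbitrary word $(k_1',\dots,k_n')$ with partial products $x_i'$, and let $\nu(x)=\#\{0\le i<n:x_i'=x\}$. Factors at different sites commute, and those at the same site multiply to $(f^*)^{*\nu(x)}@x$. If $x_n'\ne y$, then $F_{S,y}$ gives $0$. If $x'_n=y$, then by (3), with $(f^*)^{*0}=\delta_0$, $\langle p,\delta_0\rangle=p(0)$ and $\langle\zeta,\cdot\rangle$ multiplicative, the value is $\prod_ib(k_i')$ times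
$$\prod_{x\in S}\langle p,(f^*)^{*\nu(x)}\rangle\prod_{x\notin S}\langle\zeta,f^*\rangle^{\nu(x)} .$$
Since $\langle\zeta,f^*\rangle=0$, this is nonzero only if $\nu=0$ off $S$. Since $p(0)=0$, it is nonzero only if $\nu\ge1$ on $S$. But $\sum_x\nu(x)=n=|S|$, so then $\nu=1_S$, and the displayed factor equals $c^n$. Every word that survives contributes $c^n$ with a nonnegative weight, and the chosen word is one of them. Hence
$$\langle F_{S,y},(a*b)^n\rangle=c^n\,\omega,\qquad\omega\ge4^{-n}.$$

**Step 5: conclude.** By Lemma 2, $\|(a*b)^n+J\|\ge(|c|/4)^n$ for all $n=2^j$, $j\ge1$. The limit $\lim_n\|(a*b)^n+J\|^{1/n}$ exists, so it can be computed along $n=2^j$: the spectral radius of $a*b+J$ is at least $|c|/4>0$. By Lemma 3, $H\wr K$ is not good.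

Together with Theorem 5, which supplies the triple, and Proposition 1, which treats finite $K$, this proves Theorem B. $\blacksquare$

## 9. Quotients, free groups, and locally finite groups

*Proof of Corollary C.* **Step 1: goodness passes to quotients.** Let $G\to Q$ be a surjective homomorphism, and let $\pi:\ell_1(G)\to\ell_1(Q)$ be summation over fibers. This is a surjective $*$-homomorphism (lift along any section). Let $N$ be a primitive ideal of $\ell_1(Q)$ with $N^*\ne N$, the annihilator of the simple module $V$. Over $\ell_1(G)$, via $\pi$, $V$ is still simple, with annihilator $M=\pi^{-1}(N)$. If $M^*=M$, then $N^*=\pi(M)^*=\pi(M^*)=\pi(M)=N$, a contradiction. So $G$ is not good.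

**Step 2: the four consequences.** (1) $\mathbb Z\wr\mathbb Z$ is not good by Theorem B. It is generated by $1@0$ and the generator $w$ of $K=\mathbb Z$, and it is an extension of an abelian group by an abelian group, hence metabelian and amenable. A free group of rank $\ge2$ maps onto the free group of rank $2$, hence onto $\mathbb Z\wr\mathbb Z$; apply Step 1.

(2) Applying $H\to H^{ab}$ at every site is $K$-equivariant, so $H\wr K$ maps onto $H^{ab}\wr K$, which is not good by Theorem B; apply Step 1.

(3) The group is not good by Theorem B. It is countable. It is an extension of a locally finite $p$-group by a locally finite $p$-group, so it is again a locally finite $p$-group. Its finitely generated subgroups are therefore finite, and finite groups are good by Proposition 1.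

(4) $G\times(\mathbb Z\wr\mathbb Z)$ contains $G$ and maps onto $\mathbb Z\wr\mathbb Z$; apply (1) and Step 1. $\blacksquare$
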